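# Torsionless modules with vanishing Tor: existence up to global dimension three, an obstruction in global dimension four

## 1. The modules $V_m$ over $k[x,y]/(x^2,y^2)$ and the algebras $A_n$

Let $k$ be any field and let $\Lambda=k[x,y]/(x^2,y^2)$, with basis $1,x,y,xy$ and maximal ideal $J_\Lambda=(x,y)$. Consider the following $\Lambda$-modules.

* $X=\Lambda/(x)$, with basis $a,b$, where $ya=b$ and $xa=0$.
* $Y=\Lambda/(y)$, with basis $a',b'$, where $xa'=b'$ and $ya'=0$.
* $V_m$ for $m\ge 1$, with basis $e_1,\dots,e_m,f_0,\dots,f_m$, where $xe_j=f_{j-1}$, $ye_j=f_j$, $xf_j=yf_j=0$. So $\dim V_m=2m+1$.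

Picture $V_m$ as a zigzag: from each upper vertex $e_j$ the element $x$ leads down-left to $f_{j-1}$ and $y$ leads down-right to $f_j$. Neighboring $e$'s share a lower vertex: $ye_j=f_j=xe_{j+1}$. For instance $V_1\cong\Lambda/(xy)$, and $V_2$ has dimension $5$ with $xe_1=f_0$, $ye_1=f_1=xe_2$, $ye_2=f_2$.

For $n\ge2$ put
$$M=\Lambda\oplus X\oplus Y\oplus V_n,\qquad A_n=\operatorname{End}_\Lambda(M)^{op}.$$

**Notation for endomorphism algebras.** If $M=\bigoplus_j M_j$ and $A=\operatorname{End}_\Lambda(M)^{op}$, the product in $A$ is $a\cdot b=b\circ a$. Let $e_j\in A$ be the projection onto $M_j$. For a $\Lambda$-module $U$, the space $[U]=\operatorname{Hom}_\Lambda(M,U)$ is a left $A$-module by precomposition, $a\cdot\varphi=\varphi\circ a$. Then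
$$Ae_j=[M_j],\qquad e_j[U]=\operatorname{Hom}_\Lambda(M_j,U),\qquad e_iAe_j=\operatorname{Hom}_\Lambda(M_i,M_j).\tag{1.1}$$

What is $A_n$ for? It is a finite-dimensional algebra with four simple modules and global dimension $4$, and it will be a counterexample: a certain kind of module, which exists over every nonzero left and right artinian ring of global dimension at most $3$, does not exist over $A_n$. The contradiction at the end is one linear equation in small integers,
$$-n^2-n(u_X+u_Y)+(2n+1)u_V=0,\qquad 0\le u_X,u_Y\le1,\quad 0\le u_V\le n,$$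
which has no solution when $n\ge2$. Most of the talk explains why such an equation would have to be solvable.

## 2. Torsionless modules, the transpose, and conditions (a)–(d)

Let $A$ be a nonzero left and right artinian ring, $\operatorname{mod}A$ the category of finitely generated left $A$-modules, and $(-)^*=\operatorname{Hom}_A(-,A)$, which exchanges left and right modules. The ring $A$ is *basic* if in $A=\bigoplus Ae_i$, with $e_1,\dots,e_n$ a complete set of orthogonal primitive idempotents, the $Ae_i$ are pairwise non-isomorphic.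

**Left Cartan matrix.** For basic $A$, $C(A)=(c_{ij})$, where $c_{ij}$ is the composition length of $e_iAe_j$ as a left $e_iAe_i$-module. For a quotient $A/I$ one forms $C(A/I)$ from a complete set of orthogonal primitive idempotents of $A/I$, so its size may be smaller.

**Torsionless.** $Q\in\operatorname{mod}A$ is torsionless if it embeds in a free module, equivalently if $Q\to Q^{**}$ is injective, equivalently if for every $0\ne q\in Q$ some $f\in Q^*$ has $f(q)\ne0$. Since $Q$ has finite length, finitely many $f$'s already have zero common kernel, so a torsionless $Q$ embeds in some $A^t$ with $t$ finite.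

**Trace ideal.** $I=\sum_{f\in Q^*}f(Q)$, a two-sided ideal of $A$.

**Transpose.** Take a minimal projective presentation $P_1\to P_0\to Q\to0$; then $\operatorname{Tr}Q=\operatorname{Cok}(P_0^*\to P_1^*)$, a right $A$-module. If $Q$ is projective, $P_1=0$ and $\operatorname{Tr}Q=0$.

**Example.** Let $A$ be the upper triangular $2\times2$ matrices over $k$, with basis $e_1,e_2,e_{12}$. Then $Ae_1=ke_1=S_1$ is simple, and $Ae_2=\langle e_2,e_{12}\rangle$ has socle $ke_{12}\cong S_1$ and top $S_2$. So the socle of $A$ is $S_1^2$: the module $S_1$ is torsionless and $S_2$ is not. The trace ideal of $S_1$ is $\langle e_1,e_{12}\rangle$. From $0\to Ae_1\to Ae_2\to S_2\to0$ we get the map $P_0^*=e_2A=ke_2\to P_1^*=e_1A=\langle e_1,e_{12}\rangle$, $e_2\mapsto e_{12}$. It is injective, so $S_2^*=0$, and $\operatorname{Tr}S_2=e_1A/ke_{12}$ is one-dimensional.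

Now consider the following conditions on a torsionless $Q\in\operatorname{mod}A$:

* (a) $D=\operatorname{End}_A(Q)$ is a division ring;
* (b) the evaluation map $Q\otimes_D\operatorname{Hom}_A(Q,A)\to A$ is monic;
* (c) $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for all $k\ge2$;
* (d) $\operatorname{proj\,dim}_AQ<\infty$.

In (b), $D$ acts on the right of $Q$, and on the left of $Q^*$ by $(df)(q)=f(qd)$.

These conditions come from "A Generalization Of Heredity Ideals" (doi:10.21099/tkbjm/1496161463). The known theorem that motivates them says: if $A$ is basic, $Q$ is torsionless with (a)–(d), and $I$ is its trace ideal, then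

* (T1) $\operatorname{gl\,dim}A/I\le\operatorname{gl\,dim}A+\operatorname{proj\,dim}_AQ$;
* (T2) $\operatorname{gl\,dim}A\le\operatorname{gl\,dim}A/I+\max\{2,\operatorname{proj\,dim}_AQ+1\}$;
* (T3) $\det C(A/I)=\det C(A)$.

So such a $Q$ lets one pass from $A$ to $A/I$ while keeping control of the global dimension and the Cartan determinant. The problem posed there, for basic $A$: does $\operatorname{gl\,dim}A<\infty$ ensure that a torsionless $Q\in\operatorname{mod}A$ with (a), (b), (c), (d) exists?

The answer is no, and the threshold is exactly $4$.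

**Theorem 1.** For $n\ge2$, $A_n$ is basic, $\operatorname{gl\,dim}A_n=4$, $\det C(A_n)=1$, and no torsionless $Q\in\operatorname{mod}A_n$ satisfies (a), (b), (c). If $n\ge4$, there is also no such module over $A_n^{op}$.

**Theorem 2.** Let $A$ be a nonzero left and right artinian ring with $\operatorname{gl\,dim}A\le3$. Then there is a torsionless $Q\in\operatorname{mod}A$ satisfying (a)–(d).

Over $A_n$ condition (d) is automatic. Theorem 1 alone settles the problem: $A_2$, over any field, is a counterexample with four simple modules. Theorem 2 says that $4$ is the smallest possible global dimension. Nothing here contradicts the Cartan determinant conjecture, as $\det C(A_n)=1$.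

**Facts used freely.** Left and right global dimensions of a left and right artinian ring agree (Auslander: this holds for two-sided noetherian rings). For a finitely generated projective $P$, the module $P^*$ is finitely generated projective, $P\cong P^{**}$ by evaluation, and $P^*\otimes_AQ\cong\operatorname{Hom}_A(P,Q)$ via $f\otimes q\mapsto(z\mapsto f(z)q)$.

## 3. Condition (c) as vanishing of $\operatorname{Tor}(Q^*,Q)$

The transpose is awkward. We replace it by the dual $Q^*$, which is its second syzygy up to projective summands.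

**Lemma 3.1.** For $Q\in\operatorname{mod}A$, (c) holds if and only if $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge1$ and the map
$$\mu:Q^*\otimes_AQ\to\operatorname{End}_A(Q),\qquad f\otimes q\mapsto(z\mapsto f(z)q)$$
is injective.

*Proof.* Let $P_1\to P_0\xrightarrow{p}Q\to0$ be a minimal projective presentation. Dualizing, $0\to Q^*\to P_0^*\to P_1^*\to\operatorname{Tr}Q\to0$ is exact. Let $B=\operatorname{im}(P_0^*\to P_1^*)$. From $0\to B\to P_1^*\to\operatorname{Tr}Q\to0$ we get $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_{k-1}(B,Q)$ for $k\ge2$. From $0\to Q^*\to P_0^*\to B\to0$ we get $\operatorname{Tor}_{k-1}(B,Q)\cong\operatorname{Tor}_{k-2}(Q^*,Q)$ for $k\ge3$, and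
$$\operatorname{Tor}_1(B,Q)=\ker(Q^*\otimes_AQ\to P_0^*\otimes_AQ).$$
So (c) says that $\operatorname{Tor}_k(Q^*,Q)=0$ for $k\ge1$ and that this last kernel is $0$. Under $P_0^*\otimes_AQ\cong\operatorname{Hom}_A(P_0,Q)$ the map sends $f\otimes q$ to $z\mapsto f(p(z))q$. Hence it is $\mu$ followed by $h\mapsto hp$, $\operatorname{Hom}(Q,Q)\to\operatorname{Hom}(P_0,Q)$, which is injective because $p$ is onto. So the kernel is $\ker\mu$. $\square$

**Corollary 3.2.** If (a) and (c) hold and $Q$ is not projective, then
$$\operatorname{Tor}_k^A(Q^*,Q)=0\quad\text{for all }k\ge0.\tag{3.1}$$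

*Proof.* The image of $\mu$ consists of the maps $z\mapsto\sum f_i(z)q_i$, which are exactly the endomorphisms of $Q$ that factor through a finitely generated free module $A^t$. These form an ideal of $\operatorname{End}_A(Q)$. In a division ring the ideal is $0$ or everything. If it is everything, $\mathrm{id}_Q$ factors through a free module and $Q$ is projective, which is excluded. So $\mu=0$; by Lemma 3.1 $\mu$ is injective, hence $Q^*\otimes_AQ=0$. Lemma 3.1 gives the rest. $\square$

**Example 3.3 (a non-projective $Q$ that works).** Let $\Gamma=k[t]/(t^2)$, $M'=\Gamma\oplus k$, $B=\operatorname{End}_\Gamma(M')^{op}$, and $[U]=\operatorname{Hom}_\Gamma(M',U)$. Let $S=[\Gamma]/\operatorname{rad}[\Gamma]$. The non-isomorphisms from $\Gamma$ or $k$ to $\Gamma$ are the maps with image in $(t)\cong k$, so $\operatorname{rad}[\Gamma]=[(t)]$ and $0\to[k]\to[\Gamma]\to S\to0$ is a projective resolution.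

*$S$ is torsionless.* Let $\pi:\Gamma\to k$ be the projection, viewed in $[k]$. Endomorphisms of $\Gamma$ composed with $\pi$ give only $k\pi$, and a map $k\to\Gamma$ lands in $(t)$, where $\pi$ vanishes. So $B\pi$ is one-dimensional, isomorphic to $S$, and lies in $[k]\subset B$.

*(a), (b), (d).* $\operatorname{End}(S)=k$, and $S=ks$ is one-dimensional. So $S\otimes_kS^*\to B$ is $s\otimes f\mapsto f(s)$, which is injective. The projective dimension is at most $1$.

*(c).* A map $S\to[U]$ is a map $g:\Gamma\to U$ that vanishes after composition with all non-isomorphisms into $\Gamma$, i.e. with $g(t)=0$. So $\operatorname{Hom}(S,[U])=\{w\in U:tw=0\}$. Applying $S^*\otimes-$ to $[k]\to[\Gamma]$ gives the map $k\to\operatorname{soc}\Gamma=(t)$ induced by $k\cong(t)\subset\Gamma$, an isomorphism. So $\operatorname{Tor}_k(S^*,S)=0$ for all $k\ge0$, and (c) holds by Lemma 3.1.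

Here the trace ideal $I$ is spanned by $1\mapsto t$ in $\operatorname{Hom}(\Gamma,\Gamma)$ and by $\pi\in\operatorname{Hom}(\Gamma,k)$. In agreement with (T3),
$$C(B)=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad C(B/I)=\begin{pmatrix}1&0\\1&1\end{pmatrix},\qquad\det C(B)=\det C(B/I)=1.$$

## 4. The shortest projective, and why it suffices in global dimension at most two

If $\operatorname{gl\,dim}A=0$, any simple module $Q$ works: it is projective, so (c) and (d) are trivial; (a) is Schur's lemma. For (b), the $Q$-isotypic part of the socle of $A$ is some $Q^m$, and evaluation is the isomorphism $Q\otimes_D\operatorname{Hom}(Q,Q^m)=Q\otimes_DD^m\to Q^m$ followed by an inclusion. If $\operatorname{gl\,dim}A=1$, a simple left ideal is a submodule of a projective, hence projective, and the same argument applies. (In the triangular example above, $Q=S_1$.)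

In higher global dimension a simple left ideal need not be projective. A sensible next attempt is to take a shortest nonzero module in a class that is closed under kernels. The following lemma isolates what shortness gives.

**Lemma 4.1.** Let $\mathcal K$ be a class of torsionless modules in $\operatorname{mod}A$ which contains a nonzero module, is closed under finite direct sums, and contains $\ker h$ whenever $h:Q\to T$ with $Q\in\mathcal K$ and $T\in\operatorname{mod}A$ torsionless. Then any nonzero $Q\in\mathcal K$ of minimal length satisfies (a) and (b).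

*Proof.*

**Step 1: nonzero maps out of $Q$ are injective.** If $h:Q\to T$ is nonzero with $T\in\operatorname{mod}A$ torsionless, then $\ker h\in\mathcal K$ is shorter than $Q$, so $\ker h=0$.

**Step 2: (a).** A nonzero endomorphism of $Q$ is injective by Step 1, hence bijective because $Q$ has finite length.

**Step 3: (b).** Let $D=\operatorname{End}_A(Q)$. An element of $\ker(Q\otimes_DQ^*\to A)$ can be written $\sum q_i\otimes f_i$ with left $D$-independent $f_i\in Q^*$; it is nonzero iff some $q_i\ne0$. Suppose (b) fails. Then there is a least $r\ge1$ for which there exist left $D$-independent $f_1,\dots,f_r\in Q^*$ and $(q_1,\dots,q_r)\ne0$ with $\sum f_i(q_i)=0$. Since $f_1\neq0$ is injective, $r\ge2$. Let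
$$N=\ker\bigl((f_1,\dots,f_r):Q^r\to A\bigr)\ne0 .$$
Then $N\in\mathcal K$. By minimality of $r$ applied to $f_1,\dots,f_{r-1}$, $N\cap(Q^{r-1}\times0)=0$, so the last projection $N\to Q$ is injective. By minimality of the length of $Q$, $N$ is at least as long as $Q$, so this projection is bijective. Its inverse has the form $q\mapsto(qd_1,\dots,qd_r)$ with $d_i\in D$ and $d_r=1$. Hence $\sum f_i(qd_i)=0$ for all $q$, that is, $\sum d_if_i=0$ with $d_r=1$. This contradicts independence. $\square$

**Case $\operatorname{gl\,dim}A\le2$.** Take for $\mathcal K$ the finitely generated projectives. If $h:Q\to T\subseteq A^t$ with $Q$ projective, then $\ker h=\ker(Q\to A^t)$ is a second syzygy, hence projective. So Lemma 4.1 applies, and a shortest nonzero projective satisfies (a), (b), and trivially (c), (d).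

**Where this stops.** If $\operatorname{gl\,dim}A=3$, take a module $Z$ of projective dimension $3$ and the start $P_1\to P_0\to Z\to0$ of a projective resolution. The kernel of $P_1\to P_0$ has projective dimension exactly $1$. So the projectives are no longer closed under kernels and Lemma 4.1 cannot be applied to them. We need a larger class, still closed under kernels, on which (c) still holds.

## 5. Global dimension three: modules $Q$ with $\operatorname{Ext}^1(E,Q)=0$

*Proof of Theorem 2.* Let $\operatorname{gl\,dim}A\le3$. Let $\mathcal E$ be the class of $E\in\operatorname{mod}A$ with $E^*=0$ and $\operatorname{Ext}^1_A(E,A)=0$. Let $\mathcal C$ be the class of torsionless $Q\in\operatorname{mod}A$ with $\operatorname{Ext}^1_A(E,Q)=0$ for all $E\in\mathcal E$. Then $A\in\mathcal C$, and $\mathcal C$ is closed under finite direct sums.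

**Step 1: $\mathcal C$ is closed under kernels of maps to torsionless modules.** Let $h:Q\to T$, with $Q\in\mathcal C$ and $T\in\operatorname{mod}A$ torsionless, and let $E\in\mathcal E$. From $0\to\ker h\to Q\to\operatorname{im}h\to0$ we get the exact sequence
$$\operatorname{Hom}(E,\operatorname{im}h)\to\operatorname{Ext}^1(E,\ker h)\to\operatorname{Ext}^1(E,Q)=0.$$
Since $\operatorname{im}h$ embeds in a free module and $E^*=0$, the left term is $0$. So $\operatorname{Ext}^1(E,\ker h)=0$. The module $\ker h\subseteq Q$ is torsionless.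

By Lemma 4.1, a nonzero $Q\in\mathcal C$ of minimal length satisfies (a) and (b). Condition (d) is clear. It remains to show that every $Q\in\mathcal C$ satisfies (c). Fix $Q\in\mathcal C$.

**Step 2: a module $E\in\mathcal E$ attached to $Q$.** In $0\to Q^*\to P_0^*\to P_1^*\to\operatorname{Tr}Q\to0$ the right module $\operatorname{Tr}Q$ has projective dimension at most $3$, so $\operatorname{proj\,dim}Q^*\le1$. Also $Q^*\subseteq P_0^*$ is finitely generated and torsionless. Let $0\to R_1\to R_0\xrightarrow{\pi}Q^*\to0$ be a resolution by finitely generated projective right modules. Dualizing gives an exact sequence of left modules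
$$0\to Q^{**}\to R_0^*\to R_1^*\to E\to0,\tag{5.1}$$
which defines $E$; here $\alpha\in Q^{**}$ goes to $\alpha\pi\in R_0^*$. Let $G=\operatorname{im}(R_0^*\to R_1^*)\cong R_0^*/Q^{**}$. We claim $E\in\mathcal E$.

First, $E^*=\ker(R_1^{**}\to R_0^{**})=\ker(R_1\to R_0)=0$.

Next, $G^*\subseteq R_0^{**}=R_0$ consists of those $r\in R_0$ for which evaluation at $r$ vanishes on $Q^{**}$, that is, $\alpha(\pi r)=0$ for all $\alpha\in\operatorname{Hom}(Q^*,A)$. As $Q^*$ is torsionless, this means $\pi r=0$. So $G^*=R_1$ as a submodule of $R_0$. Dualizing $0\to G\to R_1^*\to E\to0$ gives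
$$0\to E^*\to R_1\to G^*\to\operatorname{Ext}^1(E,A)\to\operatorname{Ext}^1(R_1^*,A)=0.$$
The composite $R_1\to G^*\subseteq R_0$ is the double dual of $R_1\to R_0$, i.e. the inclusion. Its image $R_1$ is all of $G^*$. So $\operatorname{Ext}^1(E,A)=0$, and $E\in\mathcal E$.

**Step 3: $\operatorname{Tor}_k(Q^*,Q)=0$ for $k\ge1$.** For $k\ge2$ this follows from $\operatorname{proj\,dim}Q^*\le1$. Identify $R_i\otimes_AQ$ with $\operatorname{Hom}_A(R_i^*,Q)$ by $r\otimes q\mapsto(\rho\mapsto\rho(r)q)$. Then $\operatorname{Tor}_1(Q^*,Q)$ is the kernel of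
$$\operatorname{Hom}(R_1^*,Q)\to\operatorname{Hom}(R_0^*,Q),\tag{5.2}$$
which by (5.1) is $\operatorname{Hom}(E,Q)$. This is $0$ since $Q$ is torsionless and $E^*=0$.

**Step 4: $\mu$ is injective.** By right exactness, $Q^*\otimes_AQ$ is the cokernel of (5.2). Let $j:Q\to Q^{**}\to R_0^*$ be the canonical map, $j(z)(r)=(\pi r)(z)$. The composite
$$\operatorname{Hom}(R_0^*,Q)\to Q^*\otimes_AQ\xrightarrow{\mu}\operatorname{End}_A(Q)$$
is $\varphi\mapsto\varphi j$. Indeed, for $\varphi=(\rho\mapsto\rho(r)q)$, which corresponds to $r\otimes q$, the composite gives $\mu(\pi r\otimes q)=(z\mapsto(\pi r)(z)q)$, and $\varphi(j(z))=(\pi r)(z)q$.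

Let $\varphi$ satisfy $\varphi j=0$; we must show that $\varphi$ comes from $\operatorname{Hom}(R_1^*,Q)$. Embed $Q\subseteq A^t$. Each component of $\varphi:R_0^*\to Q\subseteq A^t$ lies in $R_0^{**}=R_0$, so it is evaluation at some $r\in R_0$. From $\varphi j=0$ we get $(\pi r)(z)=0$ for all $z\in Q$, so $\pi r=0$ in $Q^*$. Then for every $\alpha\in Q^{**}$ we have $(\alpha\pi)(r)=0$. This holds for each component, so $\varphi$ vanishes on $Q^{**}$ and factors through $G$. Since $E\in\mathcal E$ and $Q\in\mathcal C$, $\operatorname{Ext}^1(E,Q)=0$, so $\operatorname{Hom}(R_1^*,Q)\to\operatorname{Hom}(G,Q)$ is onto. Thus $\varphi$ comes from $\operatorname{Hom}(R_1^*,Q)$ and represents $0$ in $Q^*\otimes_AQ$. So $\mu$ is injective.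

By Steps 3, 4 and Lemma 3.1, $Q$ satisfies (c). $\square$

The number $3$ entered through $\operatorname{proj\,dim}Q^*\le1$. In global dimension $4$ one only gets $\operatorname{proj\,dim}Q^*\le2$: Step 3 no longer gives $\operatorname{Tor}_2(Q^*,Q)=0$, and (5.1) must be replaced by a longer sequence. The rest of the talk shows that the statement itself fails there.

## 6. An Euler characteristic that must vanish

The idea is this. By (3.1), a non-projective $Q$ with (a), (c) has $\sum_i(-1)^i\dim\operatorname{Tor}_i(Q^*,Q)=0$. When $\operatorname{gl\,dim}A<\infty$, this alternating sum depends only on the dimension vectors of $Q$ and $Q^*$ and on the Cartan matrix. So we look for algebras in which (b) forces the dimension vector of $Q^*$ and leaves few possibilities for that of $Q$. Endomorphism algebras over a local Frobenius algebra have this property.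

**Setting.** In this section $\Lambda$ is any finite-dimensional commutative local Frobenius $k$-algebra with $\Lambda/\operatorname{rad}\Lambda=k$, so $\dim\operatorname{soc}\Lambda=1$. Since $\Lambda\cong\operatorname{Hom}_k(\Lambda,k)$ as $\Lambda$-modules, $\operatorname{Hom}_\Lambda(W,\Lambda)\cong\operatorname{Hom}_k(W,k)$, and hence
$$\dim\operatorname{Hom}_\Lambda(W,\Lambda)=\dim W\quad\text{for finite-dimensional }W.\tag{6.1}$$
Let $M=M_1\oplus\dots\oplus M_r$ with $M_1=\Lambda$ and the $M_j$ pairwise non-isomorphic, indecomposable, with $\operatorname{End}(M_j)/\operatorname{rad}=k$ and $\dim M_j\ge2$ for all $j$. Put $A=\operatorname{End}_\Lambda(M)^{op}$ and $e=e_1$; $A$ is basic. Since $e_iAe_i$ is local with residue field $k$, the Cartan matrix $C=C(A)$ has entries $c_{ij}=\dim\operatorname{Hom}_\Lambda(M_i,M_j)$. Put $\sigma_j=\dim\operatorname{soc}M_j$ and $\tau_j=\dim M_j/\operatorname{rad}M_j$.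

**Proposition 6.1.** Suppose $\operatorname{gl\,dim}A<\infty$ and the row vector $\lambda\in\mathbb Q^r$ satisfies $\lambda C=(\sigma_1,\dots,\sigma_r)$. If some torsionless $Q\in\operatorname{mod}A$ satisfies (a), (b), (c), then there are integers $0\le u_j\le\tau_j$ with $u_1=1$ and $\sum_j\lambda_ju_j=0$.

*Proof.* Let $Q$ be such a module, $D=\operatorname{End}_A(Q)$ and $W=eQ$. As $A$ is a $k$-algebra, $D$ is a finite-dimensional division $k$-algebra with $k$ central.

**Step 1: translate maps out of $Q$ into maps out of $W$.** We have $eAe=\operatorname{End}_\Lambda(\Lambda)^{op}\cong\Lambda$, and $eA=\operatorname{Hom}_\Lambda(\Lambda,M)=M$ as a $\Lambda$-$A$-bimodule. So $[U]=\operatorname{Hom}_{eAe}(eA,U)$, and $eA\otimes_AQ=eQ$. Adjunction gives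
$$\operatorname{Hom}_A(Q,[U])\cong\operatorname{Hom}_\Lambda(W,U),\tag{6.2}$$
where $f:Q\to[U]$ goes to its restriction $eQ\to e[U]=\operatorname{Hom}_\Lambda(\Lambda,U)=U$. In particular $Q^*e_j=\operatorname{Hom}_A(Q,[M_j])\cong\operatorname{Hom}_\Lambda(W,M_j)$.

**Step 2: $W$ detects the elements of $Q$.** We claim that $eAq\ne0$ for every $0\ne q\in Q$. Embed $Q$ in some $A^t=[M^t]$. If $q\ne0$, then some $e_jq$ is a nonzero map $g:M_j\to M^t$. Choose $m\in M_j$ with $g(m)\ne0$; the composite of $\Lambda\to M_j$, $1\mapsto m$, with $g$ is a nonzero element of $eAe_jq$. This proves the claim. As (a) forces $Q\ne0$, we get $W\ne0$. Moreover the map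
$$e_jQ\to\operatorname{Hom}_\Lambda(eAe_j,W)=\operatorname{Hom}_\Lambda(M_j,W),\qquad q\mapsto(m\mapsto mq)\tag{6.3}$$
is injective, since $eAe_jq=eAq\neq0$ for $0\ne q\in e_jQ$.

**Step 3: (b) forces $W\cong k$.** Multiply the monomorphism of (b) by $e$ on both sides. With Step 1, the evaluation $W\otimes_D\operatorname{Hom}_\Lambda(W,\Lambda)\to\Lambda$ is injective. Since $D$ acts on $W$ by $\Lambda$-endomorphisms, $\operatorname{soc}W$ is a $D$-subspace of $W$. Evaluation therefore restricts to an injection
$$\operatorname{soc}W\otimes_D\operatorname{Hom}_\Lambda(W,\Lambda)\to\operatorname{soc}\Lambda,$$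
and the target has dimension $1$. Both factors are nonzero, the second by (6.1). If their $D$-dimensions are $s,t\ge1$, then $st\dim_kD\le1$. So $D=k$ and $\dim_k\operatorname{Hom}_\Lambda(W,\Lambda)=1$. By (6.1), $\dim_kW=1$, i.e. $W\cong k$ is the simple $\Lambda$-module.

**Step 4: dimension vectors.** Put $u_j=\dim e_jQ$. Then $u_1=\dim W=1$, and $u_j\le\dim\operatorname{Hom}_\Lambda(M_j,k)=\tau_j$ by (6.3). By Step 1, $\dim Q^*e_j=\dim\operatorname{Hom}_\Lambda(k,M_j)=\sigma_j$.

**Step 5: $Q$ is not projective.** If it were, it would be indecomposable by (a), so $Q\cong Ae_j$ for some $j$, and $W\cong eAe_j=M_j$ would have dimension at least $2$. So (3.1) applies, and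
$$\chi:=\sum_i(-1)^i\dim_k\operatorname{Tor}_i^A(Q^*,Q)=0.$$

**Step 6: compute $\chi$.** Take a finite projective resolution $0\to P_d\to\dots\to P_0\to Q\to0$ in $\operatorname{mod}A$, and let $y_j=\sum_i(-1)^i(\text{multiplicity of }Ae_j\text{ in }P_i)$, an integer. Exactness of $e_i(-)$ gives $u_i=\sum_jc_{ij}y_j$, i.e. $u=Cy$ for column vectors. The groups $\operatorname{Tor}_i(Q^*,Q)$ are the homology of the complex $Q^*\otimes_AP_\bullet$, and $Q^*\otimes_AAe_j=Q^*e_j$ has dimension $\sigma_j$. So
$$\chi=\sum_j\sigma_jy_j=\lambda Cy=\lambda u=\sum_j\lambda_ju_j.\tag{6.4}$$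
With Step 5, $\sum_j\lambda_ju_j=0$. $\square$

Note that (6.4) used only that $\operatorname{gl\,dim}A<\infty$ and $W\cong k$.

## 7. Homomorphisms out of $V_n$, and the Cartan matrix of $A_n$

From now on $\Lambda=k[x,y]/(x^2,y^2)$. It is local with socle $kxy$. It is Frobenius: if $0\ne w\in\Lambda$, some multiple of $w$ has nonzero $xy$-coefficient, so the bilinear form "$xy$-coefficient of the product" is nondegenerate. Fix $n\ge2$.

**(H1) Presentation of $V_m$.** $V_m$ is the module with generators $e_1,\dots,e_m$ and relations $xye_j=0$ $(1\le j\le m)$ and $ye_j=xe_{j+1}$ $(1\le j<m)$. These relations hold in $V_m$, and the module they define is spanned by the $m$ elements $e_j$ and the $m+1$ elements $xe_1,ye_1,\dots,ye_m$, so it has dimension at most $2m+1$. Hence elements $p_1,\dots,p_m$ of a module $T$ with $xyp_j=0$ and $yp_j=xp_{j+1}$ define a map $V_m\to T$, $e_j\mapsto p_j$. If $xyT=0$, then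
$$\operatorname{Hom}_\Lambda(V_m,T)=\{(p_1,\dots,p_m)\in T^m:\ yp_j=xp_{j+1},\ 1\le j<m\}.$$
Also
$$\{v\in V_m:xv=0\}=\{v\in V_m:yv=0\}=\operatorname{soc}V_m=\langle f_0,\dots,f_m\rangle,$$
since $x$, and likewise $y$, maps $e_1,\dots,e_m$ to independent elements. So a homomorphism from $V_m$ is injective as soon as it is injective on $\langle f_0,\dots,f_m\rangle$.

**(H2) Maps $V_n\to V_m$.** For $1\le l\le n$ and $0\le j\le m$ let $\eta_{l,j}:V_n\to V_m$ be given by $e_l\mapsto f_j$ and $e_i\mapsto0$ for $i\ne l$. These are homomorphisms (they kill $\operatorname{soc}V_n$), and they span the homomorphisms with image in the socle. For a general $h:V_n\to V_m$ write $h(e_j)\equiv\sum_lc_{jl}e_l$ modulo the socle. Then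
$$yh(e_j)=\sum_lc_{jl}f_l,\qquad xh(e_{j+1})=\sum_lc_{j+1,l}f_{l-1}.$$
Comparing coefficients of $f_0$, of $f_l$ with $1\le l\le m-1$, and of $f_m$, we get for $1\le j\le n-1$:
$$c_{j+1,1}=0,\qquad c_{jl}=c_{j+1,l+1}\ (1\le l\le m-1),\qquad c_{jm}=0.\tag{7.1}$$
So $c$ is constant along diagonals. If $l<j$, going up the diagonal from $(j,l)$ one reaches column $1$ in row $j-l+1\ge2$, so $c_{jl}=0$. If $l-j>m-n$, going down one reaches column $m$ in row $j+m-l\le n-1$, so $c_{jl}=0$. Only the diagonals $0\le l-j\le m-n$ can be nonzero. Therefore: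

* every $h:V_n\to V_{n-1}$ is a combination of the $\eta_{l,j}$;
* $\operatorname{End}(V_n)=k\cdot1\oplus\langle\eta_{l,j}\rangle$. Here $\langle\eta_{l,j}\rangle$ is an ideal of square $0$, so $\operatorname{End}(V_n)$ is local with residue field $k$, $V_n$ is indecomposable, and the non-isomorphisms $V_n\to V_n$ are exactly the elements of $\langle\eta_{l,j}\rangle$;
* every $h:V_n\to V_{n+1}$ is $s\iota_0+t\iota_1$ plus a combination of the $\eta_{l,j}$, where $\iota_0(e_j)=e_j$, $\iota_0(f_j)=f_j$, $\iota_1(e_j)=e_{j+1}$, $\iota_1(f_j)=f_{j+1}$.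

**(H3) Maps $V_n\to J_\Lambda$.** Since $xyJ_\Lambda=0$, (H1) applies. For $p_j=\alpha_jx+\beta_jy+\gamma_jxy$ we have $yp_j=\alpha_jxy$ and $xp_{j+1}=\beta_{j+1}xy$. So $e_j\mapsto p_j$ is a homomorphism iff $\alpha_j=\beta_{j+1}$ for $1\le j<n$. In particular, for $0\le i\le n$,
$$\theta_i:V_n\to J_\Lambda,\qquad\theta_i(e_j)=\delta_{j,i}x+\delta_{j,i+1}y$$
is a homomorphism. So $\theta_0$ is $e_1\mapsto y$, $\theta_n$ is $e_n\mapsto x$, and for $0<i<n$ the map $\theta_i$ sends $e_i\mapsto x$, $e_{i+1}\mapsto y$; the other $e_j$ go to $0$.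

**The setting of Section 6 applies.** $\Lambda,X,Y$ are cyclic modules $\Lambda/I$ with endomorphism ring $\Lambda/I$, local with residue field $k$. So $\Lambda,X,Y,V_n$ are indecomposable. Their dimensions are $4,2,2,2n+1$, and $X\not\cong Y$ because their annihilators differ; hence they are pairwise non-isomorphic. In particular $A_n$ is basic.

**Cartan matrix.** We have $\dim\operatorname{Hom}(\Lambda,U)=\dim U=\dim\operatorname{Hom}(U,\Lambda)$ by (6.1). The space $\operatorname{Hom}(X,U)=\{u\in U:xu=0\}$ has dimension $2,1,n+1$ for $U=X,Y,V_n$. Similarly $\operatorname{Hom}(Y,U)=\{u\in U:yu=0\}$ has dimension $1,2,n+1$. A map $V_n\to X$ is given by $p_j$ with $yp_j=xp_{j+1}=0$ for $j<n$, that is, $p_j\in kb$ for $j<n$ and $p_n\in X$ arbitrary; dimension $n+1$. Similarly for $V_n\to Y$, where $p_j\in kb'$ for $j\ge2$ and $p_1$ is arbitrary. Finally $\dim\operatorname{End}V_n=1+n(n+1)$. With the order $\Lambda,X,Y,V_n$,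
$$C=\begin{pmatrix}4&2&2&2n+1\\2&2&1&n+1\\2&1&2&n+1\\2n+1&n+1&n+1&n^2+n+1\end{pmatrix},\quad\sigma=(1,1,1,n+1),\quad\tau=(1,1,1,n).\tag{7.2}$$
Subtract $\frac n2$ times the first row from the last, then $\frac n2$ times the first column from the last. The last row first becomes $(1,1,1,\frac n2+1)$, and then the last column becomes $(1,1,1,1)^T$. So
$$\det C=\det\begin{pmatrix}4&2&2&1\\2&2&1&1\\2&1&2&1\\1&1&1&1\end{pmatrix}=\det\begin{pmatrix}3&1&1\\1&1&0\\1&0&1\end{pmatrix}=1,$$
where the second equality subtracts the last row from the others.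

## 8. Projective resolutions of the four simple modules: $\operatorname{gl\,dim}A_n=4$

Let $V=V_n$, $A=A_n$. The simple left $A$-modules are $S_U=[U]/\operatorname{rad}[U]$ for $U\in\{\Lambda,X,Y,V\}$, and the value of $\operatorname{rad}[U]$ at $U'\in\{\Lambda,X,Y,V\}$ is the set of non-isomorphisms $U'\to U$. The functor $[-]$ is left exact. On direct sums of copies of $\Lambda,X,Y,V$ it is fully faithful, and it sends them to projectives. So to resolve $S_U$ we look for a map $R\to U$ from such a direct sum through which exactly the non-isomorphisms into $U$ factor, then identify its kernel, and continue.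

**Step 1: a short exact sequence.** *For $m\ge1$ there is an exact sequence*
$$0\to V_{m+1}\to\Lambda^m\oplus X\oplus Y\xrightarrow{\rho}V_m\to0.\tag{8.1}$$
Let $\varepsilon_1,\dots,\varepsilon_m$ be the basis of $\Lambda^m$, and put $\rho(\varepsilon_j)=e_j$, $\rho(a)=f_m$, $\rho(a')=f_0$. This is well defined because $xf_m=0$ and $yf_0=0$. It is onto, and its kernel has dimension $4m+4-(2m+1)=2m+3$. The elements
$$w_1=a'-x\varepsilon_1,\qquad w_j=y\varepsilon_{j-1}-x\varepsilon_j\ (2\le j\le m),\qquad w_{m+1}=y\varepsilon_m-a$$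
lie in the kernel, and
$$xw_1=b',\qquad yw_j=-xy\varepsilon_j=-xw_{j+1}\ (1\le j\le m),\qquad yw_{m+1}=-b,\qquad xyw_j=0.$$
By (H1), $e_j\mapsto(-1)^jw_j$ defines a map $V_{m+1}\to\ker\rho$. On the socle its values on $f_0,\dots,f_{m+1}$ are, up to sign, $b',xy\varepsilon_1,\dots,xy\varepsilon_m,b$. So it is injective, and bijective by dimensions.

**Step 2: which maps factor through $\rho$.** *For $m\in\{n-1,n\}$ the image of $[\rho]:[\Lambda^m\oplus X\oplus Y]\to[V_m]$ is all of $[V_{n-1}]$ if $m=n-1$, and $\operatorname{rad}[V_n]$ if $m=n$.* For $m=n$ the image consists of non-isomorphisms, since $V_n$ is not a direct summand of $\Lambda^n\oplus X\oplus Y$. Conversely, we lift maps from each summand of $M$.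

* *From $\Lambda$*: everything lifts, since $\rho$ is onto.
* *From $X$*: the maps are $a\mapsto v$ with $v\in\operatorname{soc}V_m$. For $l<m$, $a\mapsto f_l=xe_{l+1}$ lifts to $a\mapsto x\varepsilon_{l+1}$. The map $a\mapsto f_m$ lifts to the inclusion of the summand $X$.
* *From $Y$*: for $l>0$, $a'\mapsto f_l=ye_l$ lifts to $a'\mapsto y\varepsilon_l$. The map $a'\mapsto f_0$ lifts to the inclusion of the summand $Y$.
* *From $V$*: by (H2) we must lift all $\eta_{l,j}$ with $1\le l\le n$, $0\le j\le m$. The composite of $\theta_i$ with $\Lambda\xrightarrow{1\mapsto\varepsilon_q}\Lambda^m\xrightarrow{\rho}V_m$ sends $e_j$ to $\delta_{j,i}f_{q-1}+\delta_{j,i+1}f_q$. So it is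
$$\eta_{i,q-1}+\eta_{i+1,q}\qquad(0\le i\le n,\ 1\le q\le m,\ \eta_{0,*}=\eta_{n+1,*}=0).\tag{8.2}$$
Also the composite $V\to Y\xrightarrow{\rho}V_m$ with $e_1\mapsto a'$, $e_j\mapsto0$ for $j>1$ is $\eta_{1,0}$. Taking $i=0$ in (8.2), the image contains $\eta_{1,j}$ for all $0\le j\le m$. Going down diagonals by (8.2), it contains all $\eta_{l,j}$ with $j\ge l-1$. Taking $i=n$ in (8.2), it contains $\eta_{n,j}$ for $0\le j\le m-1$. If $j\le l-2$, the diagonal through $(l,j)$ reaches $(n,n-l+j)$ with $n-l+j\le n-2\le m-1$. Starting there and going back up by (8.2), we find $\eta_{l,j}$ in the image.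

Together with left exactness and (8.1) we obtain exact sequences
$$0\to[V]\to[\Lambda^{n-1}\oplus X\oplus Y]\to[V_{n-1}]\to0,\tag{8.3}$$
$$0\to[V_{n+1}]\to[\Lambda^n\oplus X\oplus Y]\to\operatorname{rad}[V]\to0.\tag{8.4}$$
In particular $\operatorname{proj\,dim}[V_{n-1}]\le1$.

**Step 3: cover $[V_{n+1}]$.** *The following sequence is exact:*
$$0\to[V_{n-1}]\to[V]^2\to[V_{n+1}]\to0.\tag{8.5}$$
The map $(\iota_0,\iota_1):V^2\to V_{n+1}$ is onto, with kernel of dimension $2(2n+1)-(2n+3)=2n-1$. The elements $g_j=(e_{j+1},-e_j)$, $1\le j\le n-1$, lie in the kernel. They satisfy $xyg_j=0$, $xg_j=(f_j,-f_{j-1})$, $yg_j=(f_{j+1},-f_j)$, so $yg_j=xg_{j+1}$ for $j<n-1$. By (H1), $e_j\mapsto g_j$ defines a map from $V_{n-1}$ to the kernel, which sends $f_j$ to $(f_{j+1},-f_j)$ for $0\le j\le n-1$. These $n$ elements are independent, so the map is injective, and dimensions agree.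

For surjectivity of $[V]^2\to[V_{n+1}]$: maps from $\Lambda$ lift because $(\iota_0,\iota_1)$ is onto. Maps from $X$ or $Y$ send the generator into $\operatorname{soc}V_{n+1}$; each $f_l\in V_{n+1}$ is the image of a socle element of $V^2$ ($\iota_0(f_l)=f_l$ for $l\le n$, and $\iota_1(f_n)=f_{n+1}$), so they lift. For maps from $V$ use (H2): $\iota_0$ and $\iota_1$ lift, and $\eta_{l,j}$ lifts because $f_j$ is the image of a socle element of $V^2$.

**Step 4: $\operatorname{proj\,dim}S_V=4$.** Splicing (8.4), (8.5), (8.3) gives the projective resolution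
$$0\to[V]\to[\Lambda^{n-1}\oplus X\oplus Y]\to[V]^2\to[\Lambda^n\oplus X\oplus Y]\to[V]\to S_V\to0.$$
Each differential between consecutive projectives is induced by a map of $\Lambda$-modules, and consecutive terms have no common indecomposable summand, so all components between indecomposable summands are non-isomorphisms. Hence each differential has image in the radical, the resolution is minimal, and $\operatorname{proj\,dim}S_V=4$.

**Step 5: $\operatorname{proj\,dim}S_X,\operatorname{proj\,dim}S_Y\le3$.** Let $\kappa:V\to X$ be given by $\kappa(e_n)=a$ and $\kappa(e_j)=0$ for $j<n$. Then $\kappa(f_n)=b$ and $\kappa(f_j)=0$ for $j<n$. Its kernel $\langle e_1,\dots,e_{n-1},f_0,\dots,f_{n-1}\rangle$ is $V_{n-1}$. No isomorphism $X\to X$ factors through $\kappa$, since $X$ is not a summand of $V$. Every non-isomorphism into $X$ factors through $\kappa$: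

* from $\Lambda$, because $\kappa$ is onto;
* $X\to X$, $a\mapsto\beta b$, lifts to $a\mapsto\beta f_n$;
* $Y\to X$ has the form $a'\mapsto\beta b$ and lifts to $a'\mapsto\beta f_n$;
* $V\to X$ has the form $e_j\mapsto\beta_jb$ $(j<n)$, $e_n\mapsto\alpha a+\beta_nb$, and lifts to $\alpha\,\mathrm{id}_V+\sum_j\beta_j\eta_{j,n}$.

So $0\to[V_{n-1}]\to[V]\to\operatorname{rad}[X]\to0$ is exact. As $\operatorname{proj\,dim}[V_{n-1}]\le1$, we get $\operatorname{proj\,dim}S_X\le3$. The symmetry $x\leftrightarrow y$, $X\leftrightarrow Y$, $e_j\leftrightarrow e_{n+1-j}$, $f_j\leftrightarrow f_{n-j}$ (it turns $xe_j=f_{j-1}$ into $ye_{n+1-j}=f_{n+1-j}$) gives $\operatorname{proj\,dim}S_Y\le3$.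

**Step 6: cover $\operatorname{rad}[\Lambda]$.** A map from an indecomposable module to $\Lambda$ is an isomorphism iff it is onto, because a map onto $\Lambda$ splits. So $\operatorname{rad}[\Lambda]=[J_\Lambda]$. Let $V^{(1)},\dots,V^{(n-1)}$ be copies of $V$ and
$$\pi:R=Y\oplus V^{(1)}\oplus\dots\oplus V^{(n-1)}\oplus X\to J_\Lambda,\qquad a'\mapsto y,\quad\pi|_{V^{(i)}}=\theta_i,\quad a\mapsto x.$$
The map $\pi$ is onto. We check that all maps from $\Lambda,X,Y,V$ to $J_\Lambda$ lift. For $\Lambda$ this is clear. A map from $X$ sends $a$ into $\{w\in J_\Lambda:xw=0\}=\langle x,xy\rangle$, and $\pi$ maps the summand $X$ isomorphically onto $\langle x,xy\rangle$; so it lifts. The case of $Y$ is the same. By (H3) a map from $V$ has the form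
$$\beta_1\theta_0+\sum_{i=1}^{n-1}\alpha_i\theta_i+\alpha_n\theta_n+\sum_j\gamma_j(e_j\mapsto xy).$$
Here $\theta_0$ factors through $Y$ via $e_1\mapsto a'$, $\theta_n$ factors through $X$ via $e_n\mapsto a$, $\theta_i$ factors through $V^{(i)}$ for $1\le i\le n-1$, and $(e_j\mapsto xy)$ factors through $X$ via $e_j\mapsto b$. (In each case the unnamed $e$'s go to $0$.)

**Step 7: $\ker\pi\cong V_{n-1}^n$.** Let $e^i_j,f^i_j$ be the basis of $V^{(i)}$ for $1\le i\le n-1$. To treat $Y$ and $X$ uniformly as "rows $0$ and $n$", put $e^0_1=a'$, $f^0_0=b'$, $e^n_n=a$, $f^n_n=b$, and let the remaining $e^0_j,e^n_j$ $(1\le j\le n)$ and $f^0_j,f^n_j$ $(0\le j\le n)$ be $0$. Then for all $0\le i\le n$ and $1\le j\le n$,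
$$xe^i_j=f^i_{j-1},\qquad ye^i_j=f^i_j,\qquad\pi(e^i_j)=\delta_{j,i}x+\delta_{j,i+1}y.$$
For example, $xe^0_1=b'=f^0_0$ and $ye^0_1=0=f^0_1$; $ye^n_n=b=f^n_n$ and $xe^n_n=0=f^n_{n-1}$.

For $0\le i\le n-1$ and $1\le j\le n-1$ put $w^i_j=e^i_j-e^{i+1}_{j+1}$. The formula for $\pi$ depends only on $j-i$, except that it vanishes unless $j\in\{i,i+1\}$; so $\pi(e^i_j)=\pi(e^{i+1}_{j+1})$ and $w^i_j\in\ker\pi$. With $\varphi^i_j=f^i_j-f^{i+1}_{j+1}$ for $0\le i,j\le n-1$ we have
$$xw^i_j=\varphi^i_{j-1},\qquad yw^i_j=\varphi^i_j,\qquad xyw^i_j=0.$$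
So for each $i$, (H1) gives a map $V_{n-1}\to\ker\pi$ with $e_j\mapsto w^i_j$ and $f_j\mapsto\varphi^i_j$. Together they form a map $V_{n-1}^n\to\ker\pi$, which is injective if all the $\varphi^i_j$ are linearly independent (the socle of $V_{n-1}^n$ is spanned by the $f$'s, and a nonzero kernel would meet it).

Different values of $d=j-i$ involve disjoint sets of basis vectors of $R$. Fix $d$ and put $g_i=f^i_{i+d}$. The $\varphi$'s on this diagonal are the differences $g_i-g_{i+1}$, with $i$ in the following ranges.

* $d=0$: $0\le i\le n-1$, and $g_0,\dots,g_n$ are basis vectors.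
* $d>0$: $0\le i\le n-1-d$, $g_0=0$, and $g_1,\dots,g_{n-d}$ are basis vectors.
* $d<0$: $-d\le i\le n-1$, $g_{-d},\dots,g_{n-1}$ are basis vectors, and $g_n=0$.

In each case the consecutive differences are independent: we have a chain of distinct basis vectors in which at most one end has been replaced by $0$. Finally
$$\dim\ker\pi=4+(n-1)(2n+1)-3=n(2n-1)=\dim V_{n-1}^n,$$
so the map is an isomorphism.

**Step 8: conclusion.** By Steps 6 and 7, $0\to[V_{n-1}]^n\to[R]\to[J_\Lambda]\to0$ is exact. So $\operatorname{proj\,dim}[J_\Lambda]\le2$ and $\operatorname{proj\,dim}S_\Lambda\le3$. The global dimension is the maximum of the projective dimensions of the simple modules, hence $\operatorname{gl\,dim}A_n=4$.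

## 9. Two linear equations without solutions: proof of Theorem 1

We have seen that $A_n$ is basic, $\operatorname{gl\,dim}A_n=4$ and $\det C(A_n)=1$.

**Left modules, $n\ge2$.** To apply Proposition 6.1 we solve $\lambda C=\sigma$. The solution is $\lambda=(-n^2,-n,-n,2n+1)$:

* first column: $-4n^2-4n+(2n+1)^2=1$;
* second and third columns: $-2n^2-3n+(2n+1)(n+1)=1$;
* fourth column: $-n^2(2n+1)-2n(n+1)+(2n+1)(n^2+n+1)=(2n+1)(n+1)-2n(n+1)=n+1$.

If a torsionless $Q$ with (a), (b), (c) existed, Proposition 6.1 would give integers $u_X,u_Y\in\{0,1\}$ and $0\le u_V\le n$ with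
$$-n^2-n(u_X+u_Y)+(2n+1)u_V=0.\tag{9.1}$$
Since $\gcd(n,2n+1)=1$, $n$ divides $u_V$, so $u_V\in\{0,n\}$. If $u_V=0$ the left side is negative. If $u_V=n$, dividing by $n$ gives $u_X+u_Y=n+1\ge3$, impossible. So no such $Q$ exists.

**Two candidates, tested directly.** Since $k$ embeds in $\Lambda$, $[k]$ embeds in $[\Lambda]$ and is torsionless. So is $S_\Lambda$: the projection $M\to\Lambda\to k$ spans a submodule of $[k]$ isomorphic to $S_\Lambda$, because non-isomorphisms into $\Lambda$ land in $J_\Lambda$. Both satisfy (a). For $S_\Lambda$ this is clear, and (6.2) gives $\operatorname{End}_A([k])\cong\operatorname{Hom}_\Lambda(k,k)=k$. Both satisfy (b). For $[k]$, by (6.2) the evaluation map is $\operatorname{Hom}_\Lambda(M,k)\otimes_k\operatorname{Hom}_\Lambda(k,M)\to\operatorname{End}_\Lambda(M)$, which identifies the source with the space of linear maps $M/\operatorname{rad}M\to\operatorname{soc}M$. For the one-dimensional $S_\Lambda=ks$ it is $s\otimes f\mapsto f(s)$. In both cases $eQ\cong k$, so $Q$ is not projective and (6.4) applies.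 For $S_\Lambda$, $u=(1,0,0,0)$ and $\chi=-n^2$. For $[k]$, $u=\tau$ and $\chi=-n^2-2n+(2n+1)n=n(n-1)$. Both are nonzero for $n\ge2$, so by (3.1) both modules violate (c).

**Why $n\ge2$.** The counts leading to (7.2) are also valid for $n=1$, with $V_1=\Lambda/(xy)$, and $\lambda=(-1,-1,-1,3)$ still solves $\lambda C=\sigma=(1,1,1,2)$. But then $-1-(u_X+u_Y)+3u_V=0$ has the solution $u_X=u_Y=u_V=1$, so equation (9.1) gives no obstruction.

**The opposite algebra, $n\ge4$.** We put $A_n^{op}$ into the setting of Section 6. Write $(-)^\vee=\operatorname{Hom}_k(-,k)$. This is a duality on $\Lambda$-modules, so $A_n^{op}=\operatorname{End}_\Lambda(M)\cong\operatorname{End}_\Lambda(M^\vee)^{op}$. Since $\Lambda$ is commutative Frobenius, $\Lambda^\vee\cong\Lambda$. The module $X^\vee$ is two-dimensional, killed by $x$, and $y$ acts nontrivially, so $X^\vee\cong X$; likewise $Y^\vee\cong Y$. So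
$$M^\vee\cong\Lambda\oplus X\oplus Y\oplus V_n^\vee,$$
and the summands satisfy the requirements of Section 6 because those of $M$ do. The data are: $\operatorname{gl\,dim}A_n^{op}=4$; the Cartan matrix is $C^T=C$; the socle vector is $\tau=(1,1,1,n)$, because duality exchanges socle and top; and the tops of $\Lambda,X,Y$ have dimension $1$. We solve $\lambda'C=\tau$. The solution is $\lambda'=(-(n-1)^2,-(n-2),-(n-2),2n-3)$:

* first column: $-4(n-1)^2-4(n-2)+(2n+1)(2n-3)=1$, as the three terms are $-4n^2+8n-4$, $-4n+8$, $4n^2-4n-3$;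
* second and third columns: $-2(n-1)^2-3(n-2)+(n+1)(2n-3)=1$, as the terms are $-2n^2+4n-2$, $-3n+6$, $2n^2-n-3$;
* fourth column: $-(2n+1)(n-1)^2-2(n+1)(n-2)+(n^2+n+1)(2n-3)=n$, as the terms are $-2n^3+3n^2-1$, $-2n^2+2n+4$, $2n^3-n^2-n-3$.

By Proposition 6.1, a torsionless module over $A_n^{op}$ with (a), (b), (c) would give an integer $u_V$ with
$$(2n-3)u_V=(n-1)^2+(n-2)s,\qquad s=u_X+u_Y\in\{0,1,2\}.\tag{9.2}$$
Put $m=2n-3$, so $2(n-1)=m+1$ and $2(n-2)=m-1$. Modulo $m$ we have $4(n-1)^2=(m+1)^2\equiv1$ and $4(n-2)s=2(m-1)s\equiv-2s$. Multiplying (9.2) by $4$, we see that $m$ divides $1-2s\in\{1,-1,-3\}$. This is impossible, as $m\ge5$ for $n\ge4$. This completes the proof of Theorem 1. $\square$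

For $n=2$ and $n=3$ equation (9.2) does have solutions within the bounds ($n=2$: $s=0$, $u_V=1$; $n=3$: $s=2$, $u_V=2$). There Proposition 6.1 gives no information about $A_n^{op}$, which is why the second half of Theorem 1 assumes $n\ge4$.
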